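# Monomial characters of $p'$-degree and $p$-solvability

All groups are finite, except the algebraic groups that appear from Section 9 on. $\mathrm{Irr}(G)$ is the set of complex irreducible characters of $G$. If $\alpha,\beta$ are characters and $\beta-\alpha$ is a character or $0$, we say that $\alpha$ is contained in $\beta$. For an automorphism $\delta$ we write $\chi^\delta$ for the character with $\chi^\delta(\delta(x))=\chi(x)$.

## 1. The group of order 168 seen from three primes

Let $G=\mathrm{GL}_3(2)$, the simple group of order $168=2^3\cdot3\cdot7$. It has six conjugacy classes.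

| order of elements | 1 | 2 | 3 | 4 | 7 | 7 |
|---|---|---|---|---|---|---|
| class size | 1 | 21 | 56 | 42 | 24 | 24 |
| centralizer order | 168 | 8 | 3 | 4 | 7 | 7 |

A character $\chi\in\mathrm{Irr}(G)$ is monomial if $\chi=\lambda^G$ for a linear character $\lambda$ of some subgroup. Let us find out which irreducible characters of $G$ are monomial. The tool is
$$\lambda^G(g)=|C_G(g)|\sum_h\frac{\lambda(h)}{|C_K(h)|},$$
where $\lambda$ is a character of $K\le G$ and $h$ runs over representatives of the $K$-classes contained in $g^G\cap K$.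

The stabilizer of a nonzero vector of $\mathbb F_2^3$ is $K\cong\mathfrak S_4$, of index $7$. Take $\lambda=\mathrm{sgn}$. Over the involutions of $G$ lie two classes of $K$: the double transpositions (centralizer order $8$, sign $+1$) and the transpositions (centralizer order $4$, sign $-1$). So $\lambda^G$ has value $8(\frac18-\frac14)=-1$ on involutions, $3\cdot\frac13=1$ on elements of order 3, $4\cdot(-\frac14)=-1$ on elements of order 4, and $0$ on elements of order 7. Its norm is $(49+21+56+42)/168=1$. So $\lambda^G$ is irreducible of degree $7$.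

The normalizer $K=7{:}3$ of a Sylow 7-subgroup has index $8$. Let $\lambda$ be a linear character of $K$ of order $3$, with values $1,\omega,\omega^2$. Then $\lambda^G$ has values $8$ at $1$, $3(\frac{\omega}3+\frac{\omega^2}3)=-1$ on elements of order $3$, $1$ on both classes of order $7$, and $0$ elsewhere. Its norm is $(64+56+24+24)/168=1$, so it is irreducible of degree $8$.

$G$ is 2-transitive on the seven nonzero vectors, so there is an irreducible character of degree $6$. Now $1+36+49+64=150$, two characters are missing, and $18=9+9$ is the only way to write $18$ as a sum of two positive squares. The degrees are $1,3,3,6,7,8$.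

The characters of degree $3$ and $6$ are not monomial: that would need a subgroup of index $3$ or $6$. A proper subgroup of index $k$ embeds the simple group $G$ into $\mathfrak S_k$, and $168$ exceeds $k!$ for $k\le5$ and does not divide $720$. So every proper subgroup has index at least $7$.

Now fix a prime $p$ and look only at irreducible characters of degree prime to $p$. For $p=2$ the degrees are $1,3,3,7$, and the characters of degree $3$ are not monomial. For $p=7$ they are $1,3,3,6,8$, and three of them are not monomial. For $p=3$ they are $1,7,8$, and all these characters are monomial. So at $p=3$ a nonabelian simple group of order divisible by $p$ can have all its irreducible characters of $p'$-degree monomial.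

What about $p\ge5$? The same game with $A_5$ and $p=5$: the degrees prime to $5$ are $1,3,3,4$, and $A_5$ has no proper subgroup of index less than $5$, so the characters of degree 3 and 4 are not monomial. A conjecture from the paper "Generalizations of M-Groups" says that for $p\ge 5$ the phenomenon seen at $p=3$ does not occur: if all irreducible characters of $p'$-degree of $G$ are monomial, then $G$ is $p$-solvable. These notes prove it. Nothing is claimed for $p<5$ beyond the example just computed.

## 2. Characters induced from $p$-solvable quotients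

**Definition.** A group is $p$-solvable if it has a normal series in which every factor is a $p$-group or a $p'$-group.

Subgroups, quotients and extensions of $p$-solvable groups are $p$-solvable. A nonabelian simple group $S$ is $p$-solvable if and only if $p\nmid|S|$; for instance $A_5$ is $7$-solvable but not $5$-solvable. Write $\mathrm{Irr}_{p'}(G)=\{\chi\in\mathrm{Irr}(G):p\nmid\chi(1)\}$.

**Definition.** A character $\chi\in\mathrm{Irr}(G)$ is *ps-induced* if $\chi=\psi^G$ with $H\le G$, $\psi\in\mathrm{Irr}(H)$ and $H/\ker\psi$ $p$-solvable.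

Monomial characters are ps-induced: for linear $\psi$ the group $H/\ker\psi$ is cyclic. The converse fails. The group $\mathrm{SL}_2(3)$ is solvable, so all its characters are ps-induced (take $H=G$), but its faithful characters of degree $2$ are not monomial: a subgroup of index $2$ would be normal, while the largest abelian quotient of $\mathrm{SL}_2(3)$ has order $3$.

**Theorem A.** Let $p\ge5$. If all $\chi\in\mathrm{Irr}_{p'}(G)$ are monomial, then $G$ is $p$-solvable.

**Theorem B.** Let $p\ge5$ and $N\trianglelefteq G$. If every $\chi\in\mathrm{Irr}_{p'}(G)$ with $N\not\le\ker\chi$ is ps-induced, then $N$ is $p$-solvable.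

**Corollary C.** Let $p\ge5$. Then $G$ is $p$-solvable if and only if every $\chi\in\mathrm{Irr}_{p'}(G)$ is ps-induced.

Theorem B with $N=G$ gives Theorem A and the "if" part of Corollary C. The "only if" part is trivial: take $H=G$, $\psi=\chi$. So Theorem B is what has to be proved. The proof uses the classification of finite simple groups, the ATLAS (Conway et al.), and published results named where they are used.

We use freely the following textbook facts.

1. $\ker(\psi^G)$ is the core of $\ker\psi$ in $G$. In particular $\ker(\psi^G)\le\ker\psi$.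
2. (Mackey) If $\psi$ is a character of $H\le G$ and $L\le G$, then $(\psi_{H\cap L})^L$ is contained in $(\psi^G)_L$; it is the term of the trivial double coset.
3. (Clifford) Let $N\trianglelefteq G$ and let $\chi\in\mathrm{Irr}(G)$ lie over $\theta\in\mathrm{Irr}(N)$. Then $\chi_N$ is a multiple of the sum of the distinct $G$-conjugates of $\theta$, so $\theta(1)\mid\chi(1)$. Induction is a bijection from the irreducible characters of $G_\theta$ over $\theta$ to those of $G$ over $\theta$. If $\hat\theta\in\mathrm{Irr}(G_\theta)$ extends $\theta$, then $(\hat\theta^G)_N$ is the sum of the distinct $G$-conjugates of $\theta$, each once.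
4. Let $N\trianglelefteq G$ and let $\theta\in\mathrm{Irr}(N)$ be $G$-invariant. If $G/N$ is cyclic, $\theta$ extends to $G$. If $G/N$ is a $p$-group, $p\nmid\theta(1)$ and $N$ is perfect (so that $\det\theta=1$), then $\theta$ extends to $G$ (Isaacs, *Character Theory*, 8.16).
5. If $N\trianglelefteq G$ and $\chi\in\mathrm{Irr}(G)$ lies over $\theta\in\mathrm{Irr}(N)$, then $\chi(1)/\theta(1)$ divides $|G:N|$ (Isaacs, 11.29).

## 3. A minimal counterexample sits between $S^k$ and $\mathrm{Aut}(S)\wr\mathfrak S_k$

Let $(G,N)$ be a counterexample to Theorem B with $|G|$ minimal.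

**Step 1.** This step passes to quotients. Let $L$ be a minimal normal subgroup of $G$. We claim that the hypothesis holds for $(G/L,NL/L)$. Let $\chi\in\mathrm{Irr}_{p'}(G)$ with $L\le\ker\chi$ and $NL\not\le\ker\chi$. Then $N\not\le\ker\chi$, so $\chi=\psi^G$ with $\psi\in\mathrm{Irr}(H)$ and $H/\ker\psi$ $p$-solvable. By fact 1, $L\le\ker\chi\le\ker\psi\le H$. So $\psi$ is a character of $H/L$, it induces $\chi$ viewed on $G/L$, and its quotient by its kernel is unchanged. By minimality $NL/L$ is $p$-solvable.

**Step 2.** This step identifies $L$. As $N\ne1$, choose $L\le N$. Then $N/L$ is $p$-solvable and $N$ is not, so $L$ is not $p$-solvable. A minimal normal subgroup is a direct product of isomorphic simple groups, hence $L=S_1\times\dots\times S_k$ with $S_i\cong S$ nonabelian simple and $p\mid|S|$.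

**Step 3.** This step embeds $G$ into $\mathrm{Aut}(L)$. If $L'\neq L$ were another minimal normal subgroup, then $L\cap L'=1$ and $L\cong LL'/L'\le NL'/L'$ would be $p$-solvable, a contradiction. So $L$ is the unique minimal normal subgroup. The normal subgroup $C_G(L)$ meets $L$ in $Z(L)=1$, so it does not contain $L$, and hence $C_G(L)=1$. Thus
$$L\le G\le\mathrm{Aut}(L)=\mathrm{Aut}(S)\wr\mathfrak S_k .$$
Every $\chi\in\mathrm{Irr}_{p'}(G)$ with $L\not\le\ker\chi$ satisfies $N\not\le\ker\chi$ and is therefore ps-induced. This is all we use about $G$ from now on.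

The sensible first attempt is to imitate $A_5$: find $1\ne\theta\in\mathrm{Irr}_{p'}(S)$ whose degree is smaller than every index of a proper subgroup of $S$. This settles $G=S$ in Theorem A. It stops working as soon as $G>S$, because the hypothesis concerns characters of $G$, and monomiality does not pass to normal subgroups. Take $p=5$ and $S=A_5<G=\mathfrak S_5$. Let $F=5{:}4<\mathfrak S_5$, of index $6$, and let $\lambda$ be a linear character of $F$ of order $4$. Then $\lambda^G$ has value $6$ at $1$, $5\cdot\frac15=1$ on $5$-cycles, $8\cdot\frac{-1}{4}=-2$ on double transpositions, $4(\frac i4-\frac i4)=0$ on $4$-cycles, and $0$ elsewhere. Its norm is $(36+24\cdot1+15\cdot4)/120=1$, so it is irreducible, monomial and of $5'$-degree. It vanishes outside $A_5$, so its restriction to $A_5$ has norm $2$. The degrees of $A_5$ being $1,3,3,4,5$ and the two constituents being conjugate, the restriction is the sum of the two characters of degree $3$, neither of which is monomial. So a $\theta$ of small degree is not enough; we have to control how $\theta$ sits in $\mathrm{Aut}(S)$.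

## 4. Two ways to bring the hypothesis down to $S$

Both lemmas start from a $\theta$ that is invariant under a Sylow $p$-subgroup of $\mathrm{Aut}(S)$, because this produces a character of $p'$-degree of $G$.

**Statement (1).** Let $\theta\in\mathrm{Irr}(S)$ be invariant under some $Q_0\in\mathrm{Syl}_p(\mathrm{Aut}(S))$. Then some $P\in\mathrm{Syl}_p(G)$ fixes a character $\Theta'=\theta_1\times\dots\times\theta_k$ of $L$ that is $\mathrm{Aut}(L)$-conjugate to $\Theta=\theta\times\dots\times\theta$. In particular all $\theta_i$ are $\mathrm{Aut}(S)$-conjugate to $\theta$.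

*Proof.* Let $R\in\mathrm{Syl}_p(\mathfrak S_k)$. The group $Q_0\wr R$ has order $|Q_0|^k|R|$, so it is a Sylow $p$-subgroup of $\mathrm{Aut}(L)$, and it fixes $\Theta$. Any $P\in\mathrm{Syl}_p(G)$ lies in an $\mathrm{Aut}(L)$-conjugate of $Q_0\wr R$, which fixes the corresponding conjugate of $\Theta$. $\square$

**Lemma 1.** Let $1_S\ne\theta\in\mathrm{Irr}_{p'}(S)$ be invariant under some Sylow $p$-subgroup of $\mathrm{Aut}(S)$, and suppose $\theta$ extends to its stabilizer $A_\theta$ in $\mathrm{Aut}(S)$. Then there are a proper subgroup $V<S$ with $p\nmid|S:V|$ and $\psi_1\in\mathrm{Irr}(V)$ such that $\psi_1^S$ is the sum of a nonempty set of distinct $\mathrm{Aut}(S)$-conjugates of $\theta$. In particular $|S:V|$ divides $j\,\theta(1)$ for some $1\le j\le|\mathrm{Aut}(S):A_\theta|$. If $\theta$ extends to $\mathrm{Aut}(S)$, then $\psi_1^S=\theta$.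

*Proof.* **Step 1.** This step builds a character of $G$ to which the hypothesis applies. Take $P,\Theta'$ as in (1). The stabilizer of $\Theta$ in $\mathrm{Aut}(L)$ is $A_\theta\wr\mathfrak S_k$. If $\hat\theta$ extends $\theta$ to $A_\theta$ and is afforded by a module $X$, then $A_\theta\wr\mathfrak S_k$ acts on $X^{\otimes k}$, with $\mathfrak S_k$ permuting the tensor factors, and this affords an extension of $\Theta$. Conjugating, $\Theta'$ extends to its stabilizer in $\mathrm{Aut}(L)$, and so it has an extension $\hat\Theta$ to $G_{\Theta'}$. By Clifford, $\chi=\hat\Theta^G$ is irreducible, and $\chi_L$ is the sum of the distinct $G$-conjugates of $\Theta'$, each with multiplicity $1$. Since $P\le G_{\Theta'}$, the degree $|G:G_{\Theta'}|\,\theta(1)^k$ is prime to $p$. Clearly $L\not\le\ker\chi$. So $\chi=\psi^G$ with $\psi\in\mathrm{Irr}(H)$ and $H/\ker\psi$ $p$-solvable.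

**Step 2.** This step restricts to $L$. Put $D=H\cap L$. By Mackey, $(\psi_D)^L$ is contained in $\chi_L$, so it is multiplicity free. Let $\mu$ be an irreducible constituent of $\psi_D$; then $\mu^L$ is contained in $\chi_L$. As $|L:D|=|HL:H|$ divides $|G:H|$, which divides $\chi(1)$, it is prime to $p$. So $D$ contains a Sylow $p$-subgroup of $L$, which is a product of Sylow $p$-subgroups of the $S_i$. Hence $D\cap S_1$ contains a Sylow $p$-subgroup of $S_1$, and $D\cap S_1\ne1$.

**Step 3.** This step shows that the projection $V=\pi_1(D)\le S_1$ is proper. We have $p\nmid|S_1:V|$. Conjugation by $d\in D$ acts on $S_1$ as conjugation by $\pi_1(d)$, so $D\cap S_1\trianglelefteq V$. Suppose $V=S_1$. Then the nontrivial normal subgroup $D\cap S_1$ of $S_1$ is $S_1$, so $S_1\le D\le H$. The image of $S_1$ in $H/\ker\psi$ is $p$-solvable, while $S_1$ is simple of order divisible by $p$; so $S_1\le\ker\psi$ and $S_1\le\ker\mu$. Let $\Theta''$ be a constituent of $\mu^L$. By Frobenius reciprocity $\mu$ occurs in $\Theta''_D$, so $1_{S_1}$ occurs in $\Theta''_{S_1}$. But $\Theta''$ is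 a $G$-conjugate of $\Theta'$, so $\Theta''_{S_1}$ is a multiple of an $\mathrm{Aut}(S)$-conjugate of $\theta\ne1_S$, a contradiction.

**Step 4.** This step splits off the first factor. We have $D\le E:=V\times S_2\times\dots\times S_k$. Let $\psi_1\times\eta$ be an irreducible constituent of $\mu^E$. Then $\psi_1^{S_1}\times\eta=(\psi_1\times\eta)^L$ is contained in $\mu^L$, hence in $\chi_L$. So $\psi_1^{S_1}$ is multiplicity free and all its constituents are $\mathrm{Aut}(S)$-conjugates of $\theta$. Comparing degrees, $|S:V|\psi_1(1)=j\theta(1)$, where $j$ is the number of constituents; it is at most the number $|\mathrm{Aut}(S):A_\theta|$ of conjugates. $\square$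

In the example of Section 3 the lemma is visible: $V=5{:}2$ has index $6$ in $A_5$, and $\psi_1^S$ is the sum of both characters of degree $3$, so $j=2$.

When the extension to $A_\theta$ is not available, multiplicities may appear and the divisibility is lost. Something weaker survives, and it keeps more of the structure of $\psi$.

**Lemma 2.** Let $1_S\ne\theta\in\mathrm{Irr}_{p'}(S)$ be invariant under some Sylow $p$-subgroup of $\mathrm{Aut}(S)$. Then there are $W<S$ containing a Sylow $p$-subgroup of $S$ and $\xi\in\mathrm{Irr}_{p'}(W)$ with $W/\ker\xi$ $p$-solvable, such that all irreducible constituents of $\xi^S$ are $\mathrm{Aut}(S)$-conjugates of $\theta$.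

*Proof.* **Step 1.** This step builds a character of $G$ without extending to the whole stabilizer. Take $P,\Theta'$ as in (1). $L$ is perfect, $p\nmid\Theta'(1)$, and $\Theta'$ is $LP$-invariant, so by fact 4 it extends to $\hat\Theta\in\mathrm{Irr}(LP)$. The degree $|G:LP|\,\Theta'(1)$ of $\hat\Theta^G$ is prime to $p$, so $\hat\Theta^G$ has a constituent $\chi\in\mathrm{Irr}_{p'}(G)$. It lies over $\Theta'$, so $L\not\le\ker\chi$. Write $\chi=\psi^G$, $\psi\in\mathrm{Irr}(H)$, $H/\ker\psi$ $p$-solvable. Then $|G:H|\psi(1)$ is prime to $p$.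

**Step 2.** This step defines $W$ and $\xi$. Put $D=H\cap L\trianglelefteq H$ and $W=D\cap S_1=H\cap S_1\trianglelefteq D$. As in Lemma 1, $D$ contains a Sylow $p$-subgroup of $L$, so $W$ contains a Sylow $p$-subgroup of $S_1$. By Mackey $(\psi_W)^{S_1}$ is contained in $\chi_{S_1}$, whose constituents are $\mathrm{Aut}(S)$-conjugates of $\theta$. Let $\xi$ be an irreducible constituent of $\psi_W$. Since $W\trianglelefteq D\trianglelefteq H$, applying Clifford twice gives $\xi(1)\mid\psi(1)$, so $p\nmid\xi(1)$. Since $W\cap\ker\psi\le\ker\xi$, the group $W/\ker\xi$ is $p$-solvable.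

**Step 3.** This step shows $W\ne S_1$. If $W=S_1$, then $S_1/\ker\xi$ is $p$-solvable, so $\xi=1_{S_1}$, and $\xi=\xi^{S_1}$ would be conjugate to $\theta\neq 1_S$, a contradiction. $\square$

It remains to show that no $S$ can occur. By the classification, $S$ is alternating (Section 5), sporadic or ${}^2F_4(2)'$ (Section 6), of Lie type in a characteristic $r\ne p$ but neither of Lie type in characteristic $p$ nor alternating (Section 7), or of Lie type in characteristic $p$ (Sections 8–13). In Sections 5–7 we contradict Lemma 1, and $V,\psi_1$ are as there. In Sections 8–13 we contradict Lemma 2.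

## 5. Alternating groups

Let $S=A_n$, $n\ge5$, $5\le p\le n$. Every $\theta$ used here extends to $\mathrm{Aut}(S)$; so it is $\mathrm{Aut}(S)$-invariant, and $\theta=\psi_1^S$ by Lemma 1. Recall that a proper subgroup of index $m$ embeds $A_n$ into $\mathfrak S_m$, and $(n-1)!<n!/2$, so $m\ge n$.

**Step 1.** This step treats $n=6$, $p=5$. $\mathrm{Aut}(A_6)\cong P\Gamma L_2(9)$ permutes the ten points of the projective line over $\mathbb F_9$, and $A_6\cong PSL_2(9)$ is 2-transitive on them. So the permutation character minus $1$ restricts to an irreducible $\theta$ of degree $9$, which extends to $\mathrm{Aut}(A_6)$. Now $|S:V|$ divides $9$ and is at least $6$, so $|S:V|=9$ and $|V|=40$. The number of Sylow 5-subgroups of $V$ divides $8$ and is $1$ modulo $5$, so it is $1$. But $A_6$ has $144$ five-cycles, hence $36$ Sylow 5-subgroups, and $|N_{A_6}(C_5)|=10<40$, a contradiction.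

**Step 2.** This step treats $n\ne6$, $p\nmid n-1$. Take $\theta=\chi^{(n-1,1)}|_{A_n}$ of degree $n-1$; it extends to $\mathfrak S_n=\mathrm{Aut}(A_n)$. Then $|S:V|\le n-1<n$, a contradiction.

**Step 3.** This step sets up $n\ne6$, $p\mid n-1$. Then $n\ge8$. Take $\theta=\chi^{(n-2,2)}|_{A_n}$. It is irreducible since $(n-2,2)$ is not self-conjugate, and it extends to $\mathfrak S_n$. Its degree is $\theta(1)=n(n-3)/2$, and $2\theta(1)\equiv-2\pmod p$, so $p\nmid\theta(1)$. Hence $\theta=\psi_1^{A_n}$ with $|A_n:V|\le n(n-3)/2$. As $p\nmid|A_n:V|$, $V$ contains a $p$-cycle.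

**Step 4.** This step excludes intransitive $V$. Such a $V$ stabilizes a $j$-set with $1\le j\le n/2$. If $j\ge2$, then $|A_n:V|\ge\binom nj\ge\binom n2>n(n-3)/2$, a contradiction. If $j=1$, then $V\le A_{n-1}$ and $\theta=\eta^{A_n}$ with $\eta=\psi_1^{A_{n-1}}$. As $\theta$ is irreducible, so is $\eta$, and it is a constituent of $\theta_{A_{n-1}}=\chi^{(n-3,2)}+\chi^{(n-2,1)}$ (restricted to $A_{n-1}$). Both summands are irreducible on $A_{n-1}$, of degrees $(n-1)(n-4)/2$ and $n-2$, and the first is at least $2(n-1)$. So $\eta(1)\ge n-2$ and $n\,\eta(1)\geq n(n-2)>n(n-3)/2=\theta(1)$, a contradiction.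

**Step 5.** This step excludes transitive imprimitive $V$. Let $V$ preserve a system of blocks of size $a$, $2\le a\le n/2$. The stabilizer in $\mathfrak S_n$ of such a system contains a transposition, so $A_n$ is transitive on the systems with this block size, and $|A_n:V|$ is at least their number. If $a\ge3$, choosing the block that contains a given point shows that there are at least $\binom{n-1}{a-1}$ systems. Since $2\le a-1\le n/2-1$, this is at least $\binom{n-1}2=\frac{n^2-3n+2}2>\theta(1)$. If $a=2$, the number is $(n-1)(n-3)(n-5)\cdots\ge(n-1)(n-3)>\frac{n(n-3)}2$. Both are contradictions.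

**Step 6.** This step excludes primitive $V$. If $p\le n-3$, Jordan's theorem on primitive groups containing a $p$-cycle (Wielandt, *Finite Permutation Groups*, 13.9) gives $V=A_n$, a contradiction. So $p\ge n-2$. Then $n-1\le p+1<2p$ and $p\mid n-1$, so $n=p+1$; thus $n=8$ or $n\ge12$.

Let $n=8$. Then $|A_8:V|$ divides $20$, and $|A_8|=2^6\cdot3^2\cdot5\cdot7$, so $9\mid|V|$. So $V$ contains a Sylow 3-subgroup of $A_8$, which is generated by two disjoint $3$-cycles. A primitive group that contains a $3$-cycle contains $A_8$, a contradiction.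

Let $n\ge12$; $n$ is even. By Bochert's theorem (Wielandt, 14.2),
$$n(n-3)\ge2|A_n:V|=|\mathfrak S_n:V|\ge\lfloor\tfrac{n+1}2\rfloor!=(\tfrac n2)!\ge\tfrac n2(\tfrac n2-1)\cdot 4!=6n(n-2)>n(n-3),$$
a contradiction. So $S$ is not alternating.

## 6. Sporadic groups and ${}^2F_4(2)'$

Let $m(S)$ be the smallest index of a proper subgroup. Character degrees and indices of maximal subgroups are taken from the ATLAS. Here $o:=|\mathrm{Out}(S)|\le2$. So a Sylow $p$-subgroup of $\mathrm{Aut}(S)$ lies in $S$ and fixes every character of $S$, and every $\theta$ extends to its stabilizer, the quotient being cyclic. Lemma 1 therefore applies to *every* $1_S\ne\theta\in\mathrm{Irr}_{p'}(S)$. Since $V$ lies in a maximal subgroup, the index of some maximal subgroup of $S$ divides $j\,\theta(1)$ for some $j\in\{1,o\}$, and $j=1$ if $\theta$ is the only character of its degree. In particular $o\,\theta(1)<m(S)$ is a contradiction.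

**Step 1.** This step lists the cases with a character satisfying $o\,\theta(1)<m(S)$ and $p\nmid\theta(1)$. An entry "$10$: $11$" means that the degree $10$ is used for $p=11$.

| $S$ | $o$ | $m(S)$ | $\theta(1)$: primes $p$ |
|---|---|---|---|
| $M_{11}$ | 1 | 11 | 10: 11 |
| $M_{23}$ | 1 | 23 | 22: 5, 7, 23 |
| $M_{24}$ | 1 | 24 | 23: 5, 7, 11 |
| $J_1$ | 1 | 266 | 56: 5, 11, 19; 76: 7 |
| $J_2$ | 2 | 100 | 36: 5, 7 |
| $J_3$ | 2 | 6156 | 324: 5, 17, 19 |
| $HS$ | 2 | 100 | 22: 5, 7 |
| $McL$ | 2 | 275 | 22: 5, 7 |
| $He$ | 2 | 2058 | 51: 5, 7 |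
| $Ru$ | 1 | 4060 | 378: 5, 13, 29; 783: 7 |
| $Suz$ | 2 | 1782 | 143: 5, 7; 364: 11 |
| $O'N$ | 2 | 122760 | 10944: 5, 7, 11, 31 |
| $Co_3$ | 1 | 276 | 23: 5, 7, 11; 275: 23 |
| $Co_2$ | 1 | 2300 | 23: 5, 7, 11; 275: 23 |
| $Fi_{22}$ | 2 | 3510 | 78: 5, 7, 11 |
| $Fi_{23}$ | 1 | 31671 | 782: 5, 7, 11, 13; 30888: 17, 23 |
| $Fi_{24}'$ | 2 | 306936 | 8671: 5, 7, 11, 17; 57477: 13, 29 |
| ${}^2F_4(2)'$ | 2 | 1600 | 27: 5, 13 |

**Step 2.** This step treats, for all primes at once, the groups that have $\chi\in\mathrm{Irr}(S)$ of degree $d>1$ with $o\,d^2<m(S)$. If $p\nmid d$, take $\theta=\chi$. If $p\mid d$, the character $\chi\bar\chi-1_S$ has degree $d^2-1\equiv-1\pmod p$ and does not contain $1_S$, because $1_S$ occurs exactly once in $\chi\bar\chi$. So it has a nontrivial constituent $\theta$ of $p'$-degree at most $d^2-1$. In both cases $o\,\theta(1)<m(S)$.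

| $S$ | $o$ | $d$ | $m(S)$ |
|---|---|---|---|
| $Co_1$ | 1 | 276 | 98280 |
| $J_4$ | 1 | 1333 | 173067389 |
| $Ly$ | 1 | 2480 | 8835156 |
| $Th$ | 1 | 248 | 143127000 |
| $B$ | 1 | 4371 | 13571955000 |
| $M$ | 1 | 196883 | 97239461142009186000 |
| $HN$ | 2 | 133 | 1140000 |

The closest case is $Co_1$, where $276^2=76176<98280$.

**Step 3.** This step treats the remaining pairs, where the degree is larger than a permitted index and divisibility must be used. The last column but one lists the only indices of maximal subgroups that are at most $o\,\theta(1)$. None of them divides $\theta(1)$ or $o\,\theta(1)$.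

| $S$ | $o$ | $p$ | $\theta(1)$ | indices $\le o\,\theta(1)$ | remark |
|---|---|---|---|---|---|
| $M_{11}$ | 1 | 5 | 16 | 11, 12 | |
| $M_{23}$ | 1 | 11 | 45 | 23 | |
| $M_{24}$ | 1 | 23 | 45 | 24 | |
| $M_{22}$ | 2 | 5, 11 | 21 | 22 | $22\nmid42$ |
| $HS$ | 2 | 11 | 175 | 100, 176 | neither divides $350$ |
| $McL$ | 2 | 11 | $252=2^2\cdot3^2\cdot7$ | $275=5^2\cdot11$ | |
| $He$ | 2 | 17 | $1920=2^7\cdot3\cdot5$ | $2058=2\cdot3\cdot7^3$ | |
| $Suz$ | 2 | 13 | $5940=2^2\cdot3^3\cdot5\cdot11$ | $1782=2\cdot3^4\cdot11$ | $3^4\nmid2\cdot5940$ |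
| $O'N$ | 2 | 19 | $85064=2^3\cdot7^3\cdot31$ | $122760=2^3\cdot3^2\cdot5\cdot11\cdot31$ | |
| $Fi_{22}$ | 2 | 13 | $3080=2^3\cdot5\cdot7\cdot11$ | $3510=2\cdot3^3\cdot5\cdot13$ | |
| $Fi_{24}'$ | 2 | 23 | $35873145=3^3\cdot5\cdot7^2\cdot11\cdot17\cdot29$ | $306936$, divisible by $4$ | $4\nmid2\cdot35873145$ |

In two further cases $\theta$ is the only character of its degree, so $j=1$. For $M_{12}$ and $p=5,11$ take $\theta(1)=54$. The degrees are $1,11^2,16^2,45,54,55^3,66,99,120,144,176$ (exponents are multiplicities), the only index of a maximal subgroup that is at most $54$ is $12$, and $12\nmid54$. For $M_{22}$ and $p=7$ take $\theta(1)=55$. The degrees are $1,21,45^2,55,99,154,210,231,280^2,385$, the only index at most $55$ is $22$, and $22\nmid55$.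

All primes $p\ge5$ dividing $|S|$ are covered, so $S$ is none of these groups.

## 7. Lie type in characteristic $r\neq p$: the Steinberg character

Let $S$ be of Lie type in characteristic $r\ne p$, not of Lie type in characteristic $p$, and not alternating. For $S\cong PSU_4(2)\cong PSp_4(3)$ choose $r=2$, and do not regard $PSL_2(8)$ and $PSU_3(3)$ as ${}^2G_2(3)'$ and $G_2(2)'$. The group ${}^2F_4(2)'$ was treated in Section 6.

**Step 1.** This step produces a subgroup of prime power index. The Steinberg character $\theta=\mathrm{St}_S$ has degree $|S|_r$, prime to $p$, and extends to $\mathrm{Aut}(S)$ (Schmid, J. Algebra 150 (1992) 254–256; Feit, Contemp. Math. 153 (1993) 1–9). By Lemma 1, $\theta=\psi_1^S$ with $V<S$, so $|S:V|=r^c>1$.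

**Step 2.** This step goes through the list. By Guralnick (J. Algebra 81 (1983) 304–311), a nonabelian simple group with a subgroup $V$ of prime power index $r^c>1$ is one of

- (a) $A_n$ with $n=r^c$;
- (b) $PSL_n(q')$ with $r^c=(q'^n-1)/(q'-1)$;
- (c) $PSL_2(11)$ with $V\cong A_5$ of index $11$;
- (d) $M_{11}$ or $M_{23}$;
- (e) $PSU_4(2)$ with index $27$.

Cases (a) and (d) are excluded here. In (e) the index would be a power of $3$, while $r=2$ by choice. In (b), $r\nmid q'$, because $(q'^n-1)/(q'-1)\equiv1$ modulo the prime dividing $q'$. So $S$ is of Lie type in two characteristics. With the conventions above, the only such non-alternating groups are $PSL_2(7)\cong PSL_3(2)$ and $PSU_4(2)\cong PSp_4(3)$ (Kleidman–Liebeck, *The Subgroup Structure of the Finite Classical Groups*, 2.9.1 and 5.1.1). The latter is not of the form $PSL_n(q')$. For the former, $p\ge5$ and $p\mid168$ force $p=7$, and then $S$ is of Lie type in characteristic $p$, which is excluded here. In (c) we have $r=11$ and $\theta(1)=11=|S:V|$, so $\psi_1(1)=1$. As $V\cong A_5$ is perfect, $\psi_1=1_V$, and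 $1_S$ is a constituent of $\psi_1^S=\theta$, a contradiction.

In characteristic $p$ the Steinberg character has degree a power of $p$, so the hypothesis says nothing about it. Another idea is needed.

## 8. $PSL_2(q)$ in its own characteristic, by hand

Let $q=p^f$ with $p\geq 5$, $S=PSL_2(q)$ and $H=PGL_2(q)$. (From here on $H$ no longer denotes a subgroup from which a character of $G$ is induced.) Let $U$ be the image of the upper unitriangular matrices, $T\cong\mathbb F_q^\times$ that of the diagonal matrices, $B=UT$, and $U^-$ the lower unitriangular group. We contradict Lemma 2.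

**Step 1.** This step chooses $\theta$. Let $p^a$ be the $p$-part of $f$ and $q=q_0^{p^a}$. The automorphism $\varphi$ that raises entries to the power $q_0$ has order $p^a$, and $|\mathrm{Aut}(S):S|=2f$, so $S\langle\varphi\rangle$ contains a Sylow $p$-subgroup of $\mathrm{Aut}(S)$. Let $T'\cong\mathbb F_{q^2}^\times/\mathbb F_q^\times$ be the cyclic torus of order $q+1$. For $\omega\in\mathrm{Irr}(T')$ with $\omega^2\ne1$ there is $\chi_\omega\in\mathrm{Irr}(H)$ of degree $q-1$, with value $-1$ on nontrivial unipotent elements, $0$ on nontrivial elements of $T$, and $-\omega(z)-\omega(z)^{-1}$ on $1\ne z\in T'$. So $\chi_\omega=\chi_{\omega^{-1}}$ and $\chi_\omega\circ\varphi=\chi_{\omega^{q_0}}$. As $p^a$ is odd, $q_0+1$ divides $q+1$; let $\omega$ have order $q_0+1\ge6$. Then $\omega^{q_0}=\omega^{-1}$, so $\chi_\omega$ is $\varphi$-invariant. Its restriction to $S$ has one or two constituents, and $\varphi$ has odd order, so $\varphi$ fixes a constituent $\theta$. Its degree is prime to $p$ and at least $(q-1)/2>1$.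

**Step 2.** This step finds all possible $W$. Take $W,\xi$ as in Lemma 2; after conjugation $U\le W$. If $W\not\le B$, then $W$ contains some $x=unu'$ with $u,u'\in U$ and $n$ monomial but not diagonal. So $n\in W$, $U^-=nUn^{-1}\le W$, and $W\ge\langle U,U^-\rangle=S$, a contradiction. Hence $W=U(W\cap T)$.

**Step 3.** This step excludes all possible $\xi$. Let $\lambda$ be a constituent of $\xi_U$. Suppose $\lambda\ne1$. $T$ acts freely on the nontrivial characters of $U\cong\mathbb F_q$, so $\xi=\lambda^W$ by Clifford and $\xi^S=\lambda^S$. The restriction of $\mathrm{St}_S$ to $U$ is the regular character, so $\mathrm{St}_S$, of degree $q$, is a constituent of $\xi^S$. But these constituents have degree $\theta(1)$, prime to $p$, a contradiction. Suppose $\lambda=1$. Then every constituent of $\xi^S$ contains $1_U$ in its restriction to $U$. But $(\chi_\omega)_U$ has values $q-1$ and $-1$: it is the sum of the nontrivial linear characters of $U$. So $\theta_U$ does not contain $1_U$. Up to inner automorphisms, an automorphism of $S$ normalizes $U$, so no $\mathrm{Aut}(S)$-conjugate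 of $\theta$ contains $1_U$, a contradiction. So $S$ is not $PSL_2(q)$.

Three things made this work: control of the overgroups of $U$, control of linear characters of $U$ under $T$, and a $\varphi$-invariant $\theta$ of $p'$-degree that is not a constituent of anything induced from a proper parabolic subgroup. We now build the first two in general. The third is not always available, as Section 11 will show.

## 9. The unipotent subgroup $U$: its linear characters and its overgroups

By the classification the only remaining case is $S$ of Lie type in characteristic $p\ge5$. No Suzuki or Ree groups occur.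

Let $\mathbf H$ be simple of adjoint type over $\overline{\mathbb F}_p$, $\mathbf T\le\mathbf B=\mathbf U\mathbf T$ a maximally split torus and an $F$-stable Borel subgroup, $\Delta$ the set of simple roots, $\mathcal W$ the Weyl group, and $F=\tau F_q$ with $\tau$ a graph automorphism fixing a pinning, of order $d\in\{1,2,3\}$. Put $H=\mathbf H^F$, $U=\mathbf U^F$, $T=\mathbf T^F$, $B=UT$. Then $S=O^{p'}(H)=\langle U,U^-\rangle$, $H/S$ is an abelian $p'$-group, and $H=\mathrm{Inndiag}(S)\trianglelefteq\mathrm{Aut}(S)$.

Let $I$ be the set of $\tau$-orbits $\omega_i$ on $\Delta$, made into a graph by calling $i\ne k$ adjacent if some root of $\omega_i$ is joined to some root of $\omega_k$; it is connected. Put $m_i=|\omega_i|$. Let $X_{\pm i}$ be the corresponding root subgroups of $H$, and $n_i\in\langle X_i,X_{-i}\rangle$ a representative of the longest element $w_i$ of $\mathcal W_{\omega_i}$. The group $\langle X_i,X_{-i}\rangle$ is a quotient of $SL_2(q^{m_i})$ or $SU_3(q)$ by a central subgroup. As $q\ge5$, it is quasisimple, and $p$ divides the order of its simple quotient.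 For $J\subseteq I$ put
$$P_J=\langle B,n_i:i\in J\rangle=L_JU_J,\qquad Y_J=\langle U,X_{-i}:i\in J\rangle .$$
Here $L_J$ is the standard Levi subgroup and $U_J=O_p(P_J)$. The torus $T$ normalizes $U$ and all $X_{-i}$, so $Y_JT$ is a group; it contains $B$ and all $n_i$, $i\in J$, and it lies in $P_J$. Hence $P_J=Y_JT$ and $Y_J\trianglelefteq P_J$. Also $Y_I=S$. By the theory of $BN$-pairs, $B=N_H(U)$ and the subgroups of $H$ containing $B$ are exactly the $P_J$.

Two examples to keep in mind. For $H=PGL_n(q)$ we have $I=\{1,\dots,n-1\}$, a path, $X_i$ is the root subgroup at the entry $(i,i+1)$, and $P_J$ is a group of block upper triangular matrices. For $H=PGU_3(q)$ the two simple roots form one orbit, so $|I|=1$, $m_1=2$, and $\langle X_1,X_{-1}\rangle$ is a quotient of $SU_3(q)$.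

**Statement (2).** Let $\mathbf U_h$ be generated by the root subgroups of height at least $h$. Then $[U,U]=\mathbf U_2^F$, and $U/[U,U]=\bigoplus_{i\in I}V_i$, where $V_i\cong\mathbb F_{q^{m_i}}$ is the image of $X_i$.

*Proof.* Put $\mathbf V_h=\mathbf U_h/\mathbf U_{h+1}$, a vector space on which $F$ is a $q$-Frobenius map ($\tau$ preserves heights). By Lang's theorem $\mathbf U_h^F/\mathbf U_{h+1}^F=\mathbf V_h^F$, and $\mathbf V_h=\mathbf V_h^F\otimes_{\mathbb F_q}\overline{\mathbb F}_p$. The commutator induces an $F$-equivariant bilinear map $\mathbf V_1\times\mathbf V_h\to\mathbf V_{h+1}$. Its image spans: a root $\beta$ of height $h+1\ge2$ has a simple root $\alpha$ with $\beta-\alpha$ a root, and $[x_\alpha(t),x_{\beta-\alpha}(u)]\equiv x_\beta(ctu)$ with $c\in\{\pm1,\pm2,\pm3\}$, which is nonzero in $\overline{\mathbb F}_p$ because $p\ge5$. The map is defined over $\mathbb F_q$, so the image of $\mathbf V_1^F\times\mathbf V_h^F$ spans $\mathbf V_{h+1}^F$ over $\mathbb F_q$. This image is closed under $\mathbb F_q$-multiples, so it also generates $\mathbf V_{h+1}^F$ additively.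 Now use downward induction on $h\ge2$; for large $h$ the group $\mathbf U_h$ is trivial. If $\mathbf U_{h+1}^F\le[U,U]$, the commutators of $U$ with $\mathbf U_{h-1}^F$ generate $\mathbf U_h^F$ modulo $\mathbf U_{h+1}^F$, so $\mathbf U_h^F\le[U,U]$. Hence $\mathbf U_2^F\le[U,U]$, and the reverse inclusion holds since $\mathbf V_1$ is abelian. Finally $U/[U,U]=\mathbf V_1^F$ is the sum over the $\tau$-orbits of simple roots of the $F$-fixed points, and on an orbit of length $m_i$ these form a copy of $\mathbb F_{q^{m_i}}$. $\square$

**Definition.** The *support* of a linear character $\lambda$ of $U$ is $\{i\in I:\lambda|_{V_i}\ne1\}$. We write $\lambda_K$ for a linear character of support $K$.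

For $PGL_3(q)$ and a nontrivial additive character $\epsilon$ of $\mathbb F_q$, the character $u\mapsto\epsilon(au_{12}+bu_{23})$ has support $\{1,2\}$ if $ab\ne0$, support $\{1\}$ if $a\ne0=b$, and so on.

**Statement (3).** For each $K\subseteq I$, $T$ acts transitively on the $\prod_{i\in K}(q^{m_i}-1)$ linear characters of $U$ with support $K$. For $K=I$ the action is regular. Moreover $\lambda_K$ is trivial on $U_M$ if $K\subseteq M$.

*Proof.* As $\mathbf H$ is adjoint, the simple roots identify $T$ with $\prod_i\mathbb F_{q^{m_i}}^\times$, acting on $\bigoplus V_i$ by multiplication. The group $\mathbb F_{q^m}^\times$ acts regularly on the nontrivial characters of $\mathbb F_{q^m}$. The image of $U_M$ in $\bigoplus V_i$ is $\bigoplus_{i\notin M}V_i$, because $U_M$ is the product of the root subgroups for the positive roots outside the root system of $M$. $\square$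

**Lemma 3.** If $U\le W\le H$ and $J=\{i\in I:X_{-i}\le W\}$, then $Y_J\le W\le P_J$.

*Proof.* Clearly $Y_J\le W$. Let $x\in W$. By the Bruhat decomposition $x\in UnU$ with $n\in N_{\mathbf H}(\mathbf T)^F$, so $n\in W$. Let $w$ be the image of $n$ in $\mathcal W$; it is $F$-fixed. We show $w\in\mathcal W_J:=\langle w_j:j\in J\rangle$ by induction on the length of $w$, for every such $n\in W$; then $n\in P_J$ and $x\in P_J$. If $w\ne1$, some simple root is made negative by $w^{-1}$, and since $w$ is $F$-fixed, $w^{-1}$ makes its whole $\tau$-orbit $\omega_i$ negative. So $n^{-1}X_{-i}n\le U$, that is, $X_{-i}\le nUn^{-1}\le W$. Thus $i\in J$ and $n_i\in\langle X_i,X_{-i}\rangle\le W$. The element $n_i^{-1}n\in W$ has image $w_i^{-1}w$, which is shorter than $w$ because $w^{-1}$ makes all positive roots in the span of $\omega_i$ negative. By induction $w_i^{-1}w\in\mathcal W_J$, so $w\in\mathcal W_J$. $\square$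

## 10. Characters of $p'$-degree are semisimple: a count modulo $p$

For a standard Levi subgroup $L=L_M$ of $H$ (including $H=L_I$), Harish-Chandra induction $R_L^H$ inflates a character of $L$ to $P_M$ and induces it to $H$. Its adjoint ${}^*R_L^H$ takes the character of $L$ on the $U_M$-fixed points. All these $\mathbf L$ have connected center. Put
$$\Gamma_L=(\lambda_M|_{U\cap L})^L,\qquad D_L=\sum_{K\subseteq M}(-1)^{|K|}R_{L_K}^L\,{}^*R_{L_K}^L .$$
$\Gamma_L$ is the Gelfand–Graev character, which by (3) does not depend on the choice of $\lambda_M$, and $D_L$ is the duality map. Let $\mathbf H^*$ be the dual group, which is simply connected. The following facts are used; references are Carter, *Finite Groups of Lie Type*, Ch. 7–8; Digne–Michel, *Representations of Finite Groups of Lie Type*, Ch. 8, 13, 14; and Deligne–Lusztig, Ann. of Math. 103 (1976).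

**Fact (F1).** $\Gamma_L$ is multiplicity free; ${}^*R_L^H\Gamma_H=\Gamma_L$; $D_L$ is self-adjoint and permutes $\mathrm{Irr}(L)$ up to signs; $D_HR_L^H=R_L^HD_L$.

**Fact (F2).** $\mathrm{Irr}(L)$ is the disjoint union of the series $\mathcal E(L,s)$ over the classes of semisimple $s\in L^*=\mathbf L^{*F}$. Put $C=C_{\mathbf L^*}(s)^F$; the group $C_{\mathbf L^*}(s)$ is connected. Each $\mathcal E(L,s)$ contains exactly one constituent of $\Gamma_L$, the *regular* character, of degree $\frac{|L|_{p'}}{|C|_{p'}}|C|_p$. It contains exactly one $\chi$ with $\langle\chi,D_L\Gamma_L\rangle\ne0$, the *semisimple* character $\chi_s^L$, of degree $\frac{|L|_{p'}}{|C|_{p'}}$; for it the product is $\pm1$.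

**Fact (F3).** If $\rho\in\mathcal E(L,s)$ with $s\in L^*\le H^*$, all constituents of $R_L^H\rho$ lie in $\mathcal E(H,s)$.

The reason for (F3) is this. $\rho$ occurs in the $\vartheta$-part of some $H_c^j$ of the Deligne–Lusztig variety of $\mathbf L$ for a pair $(\mathbf T_1,\vartheta)$ corresponding to $s$. Applying $R_L^H$ gives, up to a degree shift, the $\vartheta$-part of $H^j_c$ of the variety of $\mathbf H$ attached to $\mathbf T_1$ and the Borel subgroup obtained by adjoining the unipotent radical of the $F$-stable parabolic. By Deligne–Lusztig 6.3, pairs with a common constituent in such cohomology groups are geometrically conjugate, and with connected center geometric and rational series coincide.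

Here is the case $H=PGL_2(q)$, $H^*=SL_2(q)$. The irreducible characters are $1,\mathrm{sgn}$ (degree 1), $\mathrm{St},\mathrm{St}\cdot\mathrm{sgn}$ (degree $q$), $\frac{q-3}2$ characters of degree $q+1$ and $\frac{q-1}2$ of degree $q-1$. The series are $\{1,\mathrm{St}\}$ and $\{\mathrm{sgn},\mathrm{St}\cdot\mathrm{sgn}\}$ for the two central $s$, and single characters of degree $q+1$ or $q-1$ for $s$ with distinct eigenvalues in $\mathbb F_q$ or not in $\mathbb F_q$. $\Gamma_H=\lambda_I^H$ is the sum of all nonlinear irreducible characters; the degrees add up to $2q+\frac{(q-3)(q+1)}2+\frac{(q-1)^2}2=q^2-1=|H:U|$. Finally $D_H\Gamma_H=1_U^H-\Gamma_H$ is $1+\mathrm{sgn}$ plus the sum of the characters of degree $q+1$ minus the sum of those of degree $q-1$. So the semisimple characters are exactly the characters of $p'$-degree. One half of this is general, and it is (5) below.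

For $\rho\in\mathrm{Irr}(L)$ put $\Delta_L(\rho)=\langle\rho,D_L\Gamma_L\rangle\in\{0,\pm1\}$, and extend $\Delta_L$ linearly.

**Statement (4).** $\Delta_H(R_L^H\rho)=\Delta_L(\rho)$.

*Proof.* By (F1),
$$\Delta_H(R_L^H\rho)=\langle D_HR_L^H\rho,\Gamma_H\rangle=\langle R_L^HD_L\rho,\Gamma_H\rangle=\langle D_L\rho,{}^*R_L^H\Gamma_H\rangle=\langle D_L\rho,\Gamma_L\rangle=\Delta_L(\rho).\qquad\square$$

**Statement (5).** $D_H\Gamma_H=\sum_{K\subseteq I}(-1)^{|K|}\lambda_K^H$, and $\Delta_H(\chi)\equiv\chi(1)\pmod p$ for $\chi\in\mathrm{Irr}(H)$. So every $\chi\in\mathrm{Irr}_{p'}(H)$ is semisimple.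

*Proof.* By (F1), $D_H\Gamma_H=\sum_K(-1)^{|K|}R_{L_K}^H\Gamma_{L_K}$. Since $U=(U\cap L_K)U_K$ and $\lambda_K$ is trivial on $U_K$, the inflation of $\Gamma_{L_K}$ to $P_K$ is $\lambda_K^{P_K}$. So $R_{L_K}^H\Gamma_{L_K}=\lambda_K^H$. Put $m_K'=\langle\chi_U,\lambda_K\rangle$; then $\Delta_H(\chi)=\sum_K(-1)^{|K|}m'_K$. Nonlinear irreducible characters of the $p$-group $U$ have degree divisible by $p$, and by (3) all linear characters with support $K$ occur in $\chi_U$ equally often. So
$$\chi(1)\equiv\sum_Km_K'\prod_{i\in K}(q^{m_i}-1)\equiv\sum_K(-1)^{|K|}m_K'=\Delta_H(\chi)\pmod p.\qquad\square$$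

**Statement (6).** $\Gamma_H$ is invariant under $\mathrm{Aut}(S)$ and under multiplication by linear characters of $H/S$.

*Proof.* Let $\sigma\in\mathrm{Aut}(S)$. Up to inner automorphisms, $\sigma$ normalizes $U$, hence $B=N_H(U)$, and so it permutes the $P_M$. A linear $\lambda$ of $U$ has support $I$ if and only if it is nontrivial on every $O_p(P_{I\setminus\{i\}})=U_{I\setminus\{i\}}$, whose image in $\bigoplus V_k$ is $V_i$. So $\sigma$ preserves the set of all $\lambda$ with support $I$, and $\Gamma_H=\lambda_I^H$ is $\sigma$-invariant. If $\nu$ is a linear character of $H/S$, then $\nu_U=1$ because $U\le S$, so $\Gamma_H\nu=(\lambda_I\nu_U)^H=\Gamma_H$. $\square$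

The degree formula shows why small degrees do not help here. For $H=PGL_3(q)$, with $|H|_{p'}=(q^2-1)(q^3-1)$, the groups $C$ for $s\in SL_3(q)$ have $p'$-order $|H|_{p'}$ ($s$ central), $(q^2-1)(q-1)$, $(q-1)^2$, $q^2-1$ or $q^2+q+1$. By (5) the nontrivial $p'$-degrees, for $s$ noncentral, are therefore among $q^2+q+1$, $(q+1)(q^2+q+1)$, $q^3-1$ and $(q^2-1)(q-1)$. For $q\ge5$ all of them are at least $q^2+q+1$, the index of a proper parabolic subgroup. So if $S=PGL_3(q)$ (that is, $3\nmid q-1$), no nontrivial character of $p'$-degree has degree below the smallest index, and the attempt of Section 3 fails even for $G=S$.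

## 11. A $\varphi$-invariant semisimple character

**Step 1.** This step finds a Sylow $p$-subgroup of $\mathrm{Aut}(S)$ modulo $S$. Write $q=p^f$, let $p^a$ be the $p$-part of $f$, and $q=q_0^{p^a}$. As $p\nmid d$, there is $\tau'\in\langle\tau\rangle$ with $\tau'^{p^a}=\tau$. Put $F_0=\tau'F_{q_0}$, so that $F_0^{p^a}=F$, and let $\varphi=F_0|_H$, so $\varphi^{p^a}=1$. For $0<j<p^a$, $\varphi^j$ is not induced by an element of $H$: such an element would normalize $U$, hence lie in $B$, and act $\mathbb F_q$-linearly on $\mathbf V_1^F=U/[U,U]$, while $\varphi^j(cv)=c^{q_0^j}\varphi^j(v)$ for $c\in\mathbb F_q$, and $c\mapsto c^{q_0^j}$ is not the identity on $\mathbb F_q$ since $1<q_0^j<q$. So $\varphi$ has order $p^a$ modulo $S$. As $|\mathrm{Out}(S)|_p=p^a$ (Gorenstein–Lyons–Solomon No. 3, 2.5.12; $p\ge5$), $S\langle\varphi\rangle$ contains a Sylow $p$-subgroup of $\mathrm{Aut}(S)$.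

Let $\mathbf H^*$ be dual to $\mathbf H$ with respect to $F_0$, with dual Frobenius maps again denoted $F_0$ and $F=F_0^{p^a}$. Let $s\in\mathbf H^{*F_0}$ be semisimple and noncentral, and put $\chi_s=\chi_s^H$.

**Step 2.** This step shows that $\chi_s$ is $\varphi$-invariant. The element $s$ lies in an $F_0$-stable maximal torus $\mathbf T_1^*$. Let $(\mathbf T_1,F_0)$ be dual to it: there is an isomorphism $X(\mathbf T_1)\cong Y(\mathbf T_1^*)$ of the character and cocharacter groups, induced from the duality of root data, under which $\chi\mapsto\chi\circ F_0$ corresponds to $y\mapsto F_0\circ y$. It is then compatible with $F=F_0^{p^a}$ too, so it is a duality with respect to $F$. Let $\vartheta\in\mathrm{Irr}(\mathbf T_1^F)$ correspond to $s$ under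
$$\mathrm{Irr}(\mathbf T_1^F)\cong X(\mathbf T_1)/(F-1)\cong Y(\mathbf T_1^*)/(F-1)\cong\mathbf T_1^{*F}.$$
The first isomorphism is induced by restriction $\chi\mapsto\chi|_{\mathbf T_1^F}$ followed by a fixed embedding $\overline{\mathbb F}_p^\times\to\mathbb C^\times$. The last one is induced by $y\mapsto N_{F^n/F}(y(\zeta))$ with $N_{F^n/F}(t)=t\,F(t)\cdots F^{n-1}(t)$, for a suitable $n$ and a fixed generator $\zeta$ of $\mathbb F_{q^n}^\times$. Both commute with the action of $F_0$, because $(\chi|_{\mathbf T_1^F})\circ F_0=(\chi\circ F_0)|_{\mathbf T_1^F}$ and $F_0(N_{F^n/F}(y(\zeta)))=N_{F^n/F}((F_0\circ y)(\zeta))$. As $F_0(s)=s$, we get $\vartheta\circ F_0=\vartheta$.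

The bijective morphism $F_0$ of $\mathbf H$ commutes with $F$, stabilizes $\mathbf T_1$, and maps the Deligne–Lusztig variety of a Borel subgroup $\mathbf B_1\ge\mathbf T_1$ bijectively to that of $F_0(\mathbf B_1)$; this induces isomorphisms on $\ell$-adic cohomology, under which the action of $(h,t)\in H\times\mathbf T_1^F$ corresponds to that of $(F_0(h),F_0(t))$. Taking traces, and using that the Deligne–Lusztig character $R_{\mathbf T_1}(\vartheta)$ does not depend on $\mathbf B_1$, we get $R_{\mathbf T_1}(\vartheta)\circ\varphi=R_{\mathbf T_1}(\vartheta\circ F_0)=R_{\mathbf T_1}(\vartheta)$. In the same way $\varphi$ permutes the characters $R_{\mathbf T'}(\vartheta')$ and respects geometric conjugacy of pairs, so it permutes the series $\mathcal E(H,\cdot)$. As it fixes $R_{\mathbf T_1}(\vartheta)$, it stabilizes $\mathcal E(H,s)$. Finally $\varphi$ stabilizes $U$ and preserves supports, since $\tau'\in\langle\tau\rangle$ fixes every $\tau$-orbit. By (5), $D_H\Gamma_H=\sum_K(-1)^{|K|}\lambda_K^H$ is $\varphi$-stable. So the semisimple character of $\mathcal E(H,s)$ is $\varphi$-invariant.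

**Step 3.** This step shows that $\chi_s$ is not linear. Suppose $\chi_s=\nu$ is linear. As $S$ is perfect, $\nu$ is trivial on $S\ge U$. Both $\nu$ and $\nu\,\mathrm{St}_H$ are constituents of $\nu\cdot1_B^H=R_T^H(\nu_T)$, so both lie in $\mathcal E(H,s)$ by (F3). The restriction of $\nu\,\mathrm{St}_H$ to $U$ is the regular character, so $\nu\,\mathrm{St}_H$ is a constituent of $\Gamma_H$. It is therefore the regular character in $\mathcal E(H,s)$, and its degree is $|H|_p$. By (F2) $|C_{\mathbf H^*}(s)^F|_p=|H|_p$, so the connected group $C_{\mathbf H^*}(s)$ has as many roots as $\mathbf H^*$, and $s$ is central, a contradiction.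

**Step 4.** This step defines $\theta$. By (F2), $p\nmid\chi_s(1)$. The number of distinct constituents of $\chi_s|_S$ divides $|H:S|$, so it is prime to $p$. The $p$-element $\varphi$ permutes them, so it fixes one of them, $\theta$. Then $\theta\in\mathrm{Irr}_{p'}(S)$ is invariant under $S\langle\varphi\rangle$, hence under a Sylow $p$-subgroup of $\mathrm{Aut}(S)$. And $\theta\ne1_S$: otherwise $\chi_s$ would be a character of the abelian group $H/S$, hence linear.

It remains to choose $s$ well.

**Definition.** An *$F$-split torus* is an $F$-stable torus on whose cocharacters $F$ acts as multiplication by $q$.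

In $SL_2$, with the standard $F$, the diagonal torus is $F$-split. An $F$-stable maximal torus with $q+1$ rational points has $F$ acting as $-q$ on its cocharacters, so it contains no nontrivial $F$-split torus. The property we would like, generalizing the choice of $\omega$ in Section 8, is

$$Z(C_{\mathbf H^*}(s))^\circ\text{ contains no nontrivial }F\text{-split torus}.\tag{7}$$

It will imply that $\chi_s$ is not Harish-Chandra induced from a proper Levi subgroup. The catch is that $s$ must be fixed by $F_0$, while (7) speaks about $F=F_0^{p^a}$.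

**Case (I): all types except untwisted $A_{n-1}$.** We claim that there is $v$ in the coset $\mathcal W\tau'$ without eigenvalue $1$ and of order prime to $p$. (Then $v^{-1}\in\mathcal W\tau'^{-1}$ has the same properties.)

- For $B_n,C_n,D_n$ ($n$ even), $E_7,E_8,F_4,G_2$ and for ${}^2A_n$, ${}^2D_n$ ($n$ odd), ${}^2E_6$, take $v=-1$. In the twisted cases $\tau'=\tau$, since $p^a$ is odd.
- For $D_n$ ($n$ odd) and ${}^2D_n$ ($n$ even), take the signed permutation $e_1\mapsto e_2\mapsto-e_1$, $e_i\mapsto-e_i$ for $i\ge3$. It has $n-1$ sign changes, an even number in the first case and an odd number in the second, as required. Its order is $4$ and its eigenvalues are $\pm i$ and $-1$.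
- For $E_6$, take the product of Coxeter elements of the components of a subsystem $3A_2$. Its order is $3$ and its eigenvalues are the primitive cube roots of unity.
- For ${}^3D_4$, take $v=-\tau'$. It lies in the coset since $-1\in\mathcal W(D_4)$. As $\tau'$ has eigenvalues $1,1,e^{\pm2\pi i/3}$, $v$ has order $6$ and no eigenvalue $1$.

On the cocharacters of a maximally split torus of $\mathbf H^*$, $F_0$ acts as $q_0$ times $\tau'$ or $\tau'^{-1}$, depending on conventions. So there is an $F_0$-stable maximal torus $\mathbf T_1^*$ on whose cocharacters $F_0$ acts as $q_0v$, with $v$ (or its inverse) as above. $F$ acts as $qv^{p^a}$. As $v$ has order prime to $p$, $v$ is a power of $v^{p^a}$, so $v^{p^a}$ has no eigenvalue $1$, and $\mathbf T_1^*$ contains no nontrivial $F$-split torus. Let $r$ be the rank. Then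
$$|\mathbf T_1^{*F_0}|=|\det(q_0v-1)|\ge(q_0-1)^r\ge4^r>r+1\ge|Z(\mathbf H^*)|,$$
so we can choose $s\in\mathbf T_1^{*F_0}$ noncentral. Since $Z(C_{\mathbf H^*}(s))$ centralizes $\mathbf T_1^*$, it lies in $\mathbf T_1^*$, and (7) holds.

**Case (II): $\mathbf H^*=SL_n$ untwisted, $n\ge2$ not a power of $p$.** Let $\ell\ne p$ be a prime divisor of $n$. The norm-1 subgroup of $\mathbb F_{q_0^\ell}^\times$ over $\mathbb F_{q_0}$ has order $\frac{q_0^\ell-1}{q_0-1}>\ell$, and at most $\ell$ of its elements lie in $\mathbb F_{q_0}$, since such an element satisfies $y^\ell=1$. Choose $y\notin\mathbb F_{q_0}$ of norm $1$, and $s\in SL_n(q_0)$ semisimple with eigenvalues the $\ell$ conjugates of $y$, each with multiplicity $n/\ell$. As $\gcd(\ell,p^a)=1$, $y$ has degree $\ell$ over $\mathbb F_q$ as well, so $F$ permutes the $\ell$ factors of $C(s)=S(GL_{n/\ell}^{\,\ell})$ cyclically. A cocharacter of $Z(C(s))^\circ$ is a vector $(a_1,\dots,a_\ell)$ with sum $0$, and $F$ acts as $q$ times a cyclic permutation. A vector fixed by this permutation is constant, and with sum $0$ it is $0$. So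 (7) holds.

If $n=p^b$ and $a\ge1$, this cannot be repaired. For $s\in SL_n(q_0)$ semisimple with distinct eigenvalues of multiplicities $m_j$, the cocharacters of $Z(C(s))^\circ$ are the vectors $(a_j)$ with $\sum m_ja_j=0$, and $F$ acts on them as $q$ times the permutation by which it permutes the eigenvalues. The fixed vectors form a space of dimension one less than the number of $F$-orbits on eigenvalues, so (7) says that $F$ is transitive on the eigenvalues. Then $F_0$ is transitive as well, all multiplicities are equal, and the number of eigenvalues is $p^c\mid n$. But $F=F_0^{p^a}$ splits a cycle of length $p^c>1$ into $p^{\min(a,c)}>1$ cycles. So $c=0$ and $s$ is central. In this case we have to live with a one-dimensional split torus, and make it as harmless as possible.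

**Case (III): $\mathbf H^*=SL_n$ untwisted, $n=p^b\ge5$.** Put $m=(n-1)/2\ge2$. Choose $y\in\mathbb F_{q_0^2}$ with $y^{q_0+1}=1$ and $y^2\ne1$, which is possible since $q_0+1\ge6$. Let $s\in SL_n(q_0)$ be semisimple with eigenvalues $y$ and $y^{-1}=y^{q_0}$, with multiplicity $m$ each, and $1$ once. As $p^a$ is odd, $y^q=y^{-1}$. So $C(s)=S(GL_m\times GL_m\times GL_1)$ with $F$ interchanging the first two factors. The last factor is determined by the determinant condition, so $C(s)^F\cong GL_m(q^2)$. Hence $|C(s)^F|_p=q^{m(m-1)}>1$, $|C(s)^F|_{p'}=\prod_{i=1}^m(q^{2i}-1)$, and with $|H|_{p'}=\prod_{i=2}^n(q^i-1)$,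
$$\chi_s(1)=\prod_{i\text{ odd},\ 3\le i\le n}(q^i-1)>\frac{q^n-1}{q-1}.\tag{8}$$
The cocharacters of $Z(C(s))^\circ$ are the $(a,b,c)$ with $ma+mb+c=0$, and $F$ acts as $q$ times the interchange of $a$ and $b$. So the maximal $F$-split torus of $Z(C(s))^\circ$ has cocharacters $(a,a,-2ma)$. It is one-dimensional, with centralizer $S(GL_{n-1}\times GL_1)$.

## 12. The pair $(W,\xi)$: two non-adjacent sets of nodes

Apply Lemma 2 to this $\theta$. We get $W<S$, which we may assume contains $U$ (conjugate in $S$), and $\xi\in\mathrm{Irr}_{p'}(W)$ with $W/\ker\xi$ $p$-solvable.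

**Step 1.** This step passes from $S$ to $H$. A constituent $\chi$ of $\xi^H$ lies over a constituent of $\xi^S$, which is an $\mathrm{Aut}(S)$-conjugate of $\theta$. By fact 5 $\chi(1)/\theta(1)$ divides $|H:S|$, which is prime to $p$. So
$$\text{all irreducible constituents of }\xi^H\text{ have }p'\text{-degree}.\tag{9}$$

**Step 2.** This step locates $W$. By Lemma 3, $Y_J\le W\le P_J$ with $J=\{i:X_{-i}\le W\}$. Since $W\ne S=Y_I$, we have $J\ne I$. As $P_J=Y_JT$, also $W=Y_J(W\cap T)$.

**Step 3.** This step describes $\xi_U$. For $i\in J$ the quasisimple group $\langle X_i,X_{-i}\rangle\le W$ has $p$-solvable image in $W/\ker\xi$. A nontrivial image would have a simple quotient of order divisible by $p$, so the image is trivial. Hence $X_{\pm i},n_i\in\ker\xi$ for $i\in J$. As $Y_J$ is generated by $U$ and the $X_{-i}$, $i\in J$, the group $Y_J/(Y_J\cap\ker\xi)$ is the image of $U$, a $p$-group. Since $Y_J\trianglelefteq W$ and $p\nmid\xi(1)$, the constituents of $\xi_{Y_J}$ have degree both prime to $p$ and a power of $p$. So they are linear, and they are conjugate under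 $W=Y_J(W\cap T)$, hence under $W\cap T$. Therefore $[U,U]\le\ker\xi$, and $\xi_U$ is a sum of $W\cap T$-conjugates of one linear character $\lambda$ of $U$. All of them have the same support $K$. Since $X_i\le\ker\xi$ for $i\in J$, we have $K\cap J=\emptyset$.

**Step 4.** This step shows that no $k\in K$ is adjacent to any $i\in J$. Suppose $k$ and $i$ are adjacent. Some, hence by $F$-equivariance every, $\alpha\in\omega_k$ has $\langle\alpha,\beta^\vee\rangle<0$ for some $\beta\in\omega_i$, and $\langle\alpha,\beta^\vee\rangle\le0$ for all $\beta\in\omega_i$. So $\alpha$ is antidominant for $\mathcal W_{\omega_i}$ and not fixed by it. The longest element $w_i$ makes it dominant, so $w_i(\alpha)-\alpha$ is a nonzero nonnegative combination of $\omega_i$. Thus $w_i(\alpha)$ has height at least $2$, and so have the images of the other positive roots in the span of $\omega_k$, being sums of such. Hence $n_iX_kn_i^{-1}\le\mathbf U_2^F=[U,U]\le\ker\xi$. As $n_i\in W$ normalizes $\ker\xi$, $X_k\le\ker\xi$, contradicting $k\in K$.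

Put $M=J\cup K$, a disjoint union without adjacencies between $J$ and $K$. As $I$ is connected and $J\ne I$, the equality $M=I$ forces $J=\emptyset$ and $K=I$.

**Step 5.** This step excludes $M=I$. Then $W=U(W\cap T)$, and by (3) $T$ acts regularly on the characters of full support, so $U$ is the stabilizer of $\lambda$ in $W$. By Clifford $\xi=\lambda^W$, and $\xi^H=\lambda^H=\Gamma_H$. As $\mathrm{St}_H|_U$ is the regular character, $\mathrm{St}_H$, of degree $|H|_p$, is a constituent of $\xi^H$, contradicting (9).

So $M\ne I$ from now on.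

**Step 6.** This step produces a Harish-Chandra induced character that is irreducible. We have $W\le P_J\le P_M$. By (3) and $K\subseteq M$, all constituents of $\xi_U$ are trivial on $U_M$, so $U_M\le\ker\xi$. As $U_M\trianglelefteq P_M$, $\xi^{P_M}$ is inflated from $L_M$. Let $\rho\in\mathrm{Irr}(L_M)$ be a constituent. Then $R_{L_M}^H\rho$ is contained in $\xi^H$. Let $\rho\in\mathcal E(L_M,s')$. Every constituent of $R_{L_M}^H\rho$ lies in $\mathcal E(H,s')$ by (F3), has $p'$-degree by (9), and so is semisimple by (5). There is only one semisimple character in $\mathcal E(H,s')$; call it $\chi'$. So $R_{L_M}^H\rho=e\chi'$ with $e\geq 1$. By (4), $e=e|\Delta_H(\chi')|=|\Delta_{L_M}(\rho)|\le1$. Thus $e=1$ and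
$$\chi'=R_{L_M}^H\rho .\tag{10}$$

## 13. An induced $\chi_s$ forces a split torus into the center

**Step 1.** This step transfers (10) to $\chi_s$. As a constituent of $\xi^H=(\xi^S)^H$, $\chi'$ lies over an $\mathrm{Aut}(S)$-conjugate of $\theta$. So there is $\delta\in\mathrm{Aut}(S)$ such that $\chi'^\delta$ lies over $\theta$. Also $\chi_s$ lies over $\theta$, and $(\chi_s|_S)^H=\sum_{\nu\in\mathrm{Irr}(H/S)}\chi_s\nu$ contains $\theta^H$. Hence $\chi'^\delta=\chi_s\nu$ with $\nu$ linear and trivial on $S$. Changing $\delta$ by an inner automorphism of $S$ does not change $\chi'^\delta$, so we may assume that $\delta$ normalizes $U$, hence $B=N_H(U)$.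

Then $\delta$ permutes the subgroups containing $B$. Say it maps $P_{\{i\}}$ to $P_{\{\pi(i)\}}$. It maps $P_M$ to $P_{M'}$ with $M'=\pi(M)$, and $U_M=O_p(P_M)$ to $U_{M'}$. The permutation $\pi$ of $I$ preserves adjacency, because $i\ne k$ are nonadjacent if and only if $P_{\{i,k\}}$ consists of exactly $4$ double cosets of $B$. By (10), $\chi'^\delta$ is induced from an irreducible character of $P_{M'}$ trivial on $U_{M'}$. Multiplying by $\nu^{-1}$, which is trivial on $U_{M'}\le S$, we get
$$\chi_s=R_L^H\rho',\qquad L=L_{M'},\ M'\ne I,\ \rho'\in\mathrm{Irr}(L).\tag{11}$$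

**Step 2.** This step compares degrees in (11). By (4), $\Delta_L(\rho')=\Delta_H(\chi_s)=\pm1$, so $\rho'$ is semisimple in some $\mathcal E(L,s_1)$. By (F3), $\chi_s\in\mathcal E(H,s_1)$, so $s_1$ is $H^*$-conjugate to $s$. Put $\mathbf C=C_{\mathbf H^*}(s_1)$. Since $|H:P_{M'}|=|H|_{p'}/|L|_{p'}$, (F2) gives
$$\frac{|H|_{p'}}{|\mathbf C^F|_{p'}}=\frac{|H|_{p'}}{|L|_{p'}}\cdot\frac{|L|_{p'}}{|(\mathbf C\cap\mathbf L^*)^F|_{p'}},\qquad\text{so}\qquad|\mathbf C^F|_{p'}=|(\mathbf C\cap\mathbf L^*)^F|_{p'}.\tag{12}$$

**Step 3.** This step converts (12) into $\mathbf C\le\mathbf L^*$. Let $\mathbf A$ be the maximal $F$-split torus of $Z(\mathbf L^*)^\circ$. Then $\dim\mathbf A=|I\setminus M'|\ge1$. A suitable positive multiple $\kappa$ of the sum of the fundamental coweights for the simple roots outside $M'$ is a cocharacter of $\mathbf A$ with $\mathbf L^*=C_{\mathbf H^*}(\kappa)$. Since $s_1\in\mathbf L^*$, the torus $\mathbf A\leq Z(\mathbf L^*)$ centralizes $s_1$, that is, $\mathbf A\le\mathbf C$. Let $\mathbf Q$ be the parabolic subgroup of $\mathbf C$ defined by $\kappa$. It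 is $F$-stable, because $F$ acts on $\kappa$ as multiplication by $q$, and its Levi subgroup is $C_{\mathbf C}(\kappa)=\mathbf C\cap\mathbf L^*$. The index of $\mathbf Q^F$ in $\mathbf C^F$ is the quotient of the $p'$-parts of $|\mathbf C^F|$ and $|(\mathbf C\cap\mathbf L^*)^F|$, which is $1$ by (12). If $\mathbf Q\ne\mathbf C$, the opposite unipotent radical would be nontrivial and $F$-stable; it would have nontrivial $F$-fixed points, and they would lie outside $\mathbf Q$. So $\mathbf Q=\mathbf C$. Hence every root of $\mathbf C$ is nonnegative on $\kappa$, and so is its negative, so all roots of $\mathbf C$ vanish on $\kappa$. Thus $\mathbf C\le C_{\mathbf H^*}(\kappa)=\mathbf L^*$, and therefore $\mathbf A\le Z(\mathbf C)^\circ$.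

As $s_1$ and $s$ are conjugate under $\mathbf H^{*F}$, what Section 11 says about $F$-split subtori of $Z(C_{\mathbf H^*}(s))^\circ$ applies to $Z(\mathbf C)^\circ$.

**Step 4.** This step finishes Cases (I) and (II). There $Z(\mathbf C)^\circ$ contains the nontrivial $F$-split torus $\mathbf A$, contradicting (7).

**Step 5.** This step determines $M$ in Case (III). The maximal $F$-split torus of $Z(\mathbf C)^\circ$ is one-dimensional and contains $\mathbf A\neq 1$, so it equals $\mathbf A$. From $\mathbf L^*\le C_{\mathbf H^*}(\mathbf A)\le C_{\mathbf H^*}(\kappa)=\mathbf L^*$ we get $\mathbf L^*=C_{\mathbf H^*}(\mathbf A)$, a conjugate of $S(GL_{n-1}\times GL_1)$. So $\mathbf L^*$ has type $A_{n-2}$, and $M'$ consists of $n-2$ consecutive nodes of the path $I$ with its $n-1$ nodes. Since $\pi$ preserves adjacency, $M=\pi^{-1}(M')$ also consists of $n-2$ consecutive nodes and is connected. As $M=J\cup K$ is disjoint without adjacencies between $J$ and $K$, either $J=\emptyset$ or $K=\emptyset$.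

**Step 6.** This step excludes $J=\emptyset$, $K=M$. Here $\xi$ is a constituent of $\lambda^W$, so $\rho$ is a constituent of the character of $L_M$ defined by $\lambda^{P_M}$. Since $\lambda$ has support $M$, this character is $\Gamma_{L_M}$, as in the proof of (5). Hence, by (10) and (F1),
$$\langle\chi',\Gamma_H\rangle=\langle\rho,{}^*R_{L_M}^H\Gamma_H\rangle=\langle\rho,\Gamma_{L_M}\rangle\ne0 .$$
By (6) and $\chi'^\delta=\chi_s\nu$, $\chi_s$ is a constituent of $\Gamma_H$. So it is the regular character in $\mathcal E(H,s)$, and its degree is divisible by $|C(s)^F|_p=q^{m(m-1)}>1$. This contradicts $p\nmid\chi_s(1)$.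

**Step 7.** This step excludes $K=\emptyset$, $J=M$. Then $\lambda=1$, so $U\le\ker\xi$. Also $X_{-i}\le\ker\xi$ for $i\in M$, so $Y_M\le\ker\xi$. As $Y_M\trianglelefteq P_M$, the subgroup $Y_M$ lies in the kernel of $\xi^{P_M}$. The group $P_M/Y_M$ is abelian, since $P_M=Y_MT$. So $\rho$ is linear, and by (10)
$$\chi_s(1)=\chi'(1)=|H:P_M|=\frac{q^n-1}{q-1},$$
contradicting (8).

So no simple group $S$ can occur in the minimal counterexample of Section 3. Hence no counterexample exists, and Theorem B is proved. By Section 2 this also proves Theorem A and Corollary C. $\blacksquare$
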